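\title{The smoothed condition number of conic programs}

\begin{abstract}
Let the data of a conic program with an $m\times n$ constraint matrix be a Gaussian perturbation, of variance $\sigma^2\le 1$ in each entry, of arbitrary data of norm at most one. We prove that Renegar's condition number $\mathcal C$ satisfies $\mathbb E\log^+\mathcal C\le\log(mn/\sigma)+5.3$ for every pair of closed convex cones, which confirms the conjectured bound $O(\log(mn/\sigma))$. The order $\log(mn/\sigma)$ is exact, and a bound of the same kind holds for independent noise with bounded densities. Feasibility is not a convex condition on the data, but it becomes one when all columns of the homogenized matrix except one are fixed and the sign of the corresponding coordinate of the solution is prescribed. The proof combines this fact with an anticoncentration bound near the boundary of a convex set and with conic duality.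
\end{abstract}

\section{Introduction}

\subsection{Conic programs and their condition number}

Throughout, $|\cdot|$ is the Euclidean norm, $\log$ is the natural logarithm, $\inf\emptyset=\min\emptyset=+\infty$, and cones are nonempty, so that closed cones contain $0$. The dual of a closed convex cone $C\subseteq\mathbb R^k$ is the closed convex cone $C^*=\{y\in\mathbb R^k: y^Tx\ge0 \text{ for all } x\in C\}$.

Fix $m,n\ge2$ and closed convex cones $C_1\subseteq\mathbb R^m$ and $C_2\subseteq\mathbb R^n$. Data $d=(A,b,c)$ with $A\in\mathbb R^{m\times n}$, $b\in\mathbb R^m$, $c\in\mathbb R^n$ define the primal and dual programs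
\[
\max_x\ c^Tx\ \text{ subject to }\ b-Ax\in C_1,\ x\in C_2;
\qquad
\min_y\ b^Ty\ \text{ subject to }\ A^Ty-c\in C_2^*,\ y\in C_1^*.
\]
We measure data and their perturbations by $\|d\|$, the Euclidean (Frobenius) norm of all $mn+m+n$ entries of $A,b,c$ together. Let $\rho_P(d)$ be the infimum of $\|\Delta d\|$ over all $\Delta d$ such that exactly one of the primal programs with data $d$ and $d+\Delta d$ is feasible, let $\rho_D(d)$ be the same quantity for the dual, and let $\rho(d)=\min(\rho_P(d),\rho_D(d))$. Renegar's condition number is
\[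
\mathcal C(d)=\frac{\|d\|}{\rho(d)},
\]
with $\mathcal C(d)=\infty$ if $\rho(d)=0$ and $\mathcal C(d)=0$ if $\rho(d)=\infty$. A relative error $\|\Delta d\|/\|d\|$ below $1/\mathcal C(d)$ changes neither feasibility status, so $\log\mathcal C(d)$ counts, up to a constant factor, the digits of the data that one must know before both feasibility questions are settled. We study $\log^+\mathcal C=\max(\log\mathcal C,0)$, which is $0$ when $\mathcal C\le 1$.

Let $F_P$ be the set of primal feasible data and $F_P^c$ its complement. One of the distances from $d$ to $F_P$ and to $F_P^c$ is zero and the other is $\rho_P(d)$, so $\rho_P(d)=\max\{\operatorname{dist}(d,F_P),\operatorname{dist}(d,F_P^c)\}$. Hence $\rho_P$ is either identically $+\infty$ or $1$-Lipschitz; the same holds for $\rho_D$, and therefore $\rho$ and $\mathcal C$ are Borel functions. Since a segment from $F_P$ to $F_P^c$ meets $\partial F_P$, and every point of $\partial F_P$ is a limit of points of either set, $\rho_P(d)$ is also the distance from $d$ to $\partial F_P$.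

\subsection{The question}

On $\partial F_P$ the condition number is infinite, so no bound in terms of $m$ and $n$ holds for all data. One asks instead for a bound after a small random perturbation of the worst data. A \emph{$\sigma$-Gaussian perturbation} of a vector, a matrix or a data triple $\bar x$ is $\bar x+g$, where all entries of $g$ are independent Gaussian variables with mean $0$ and variance $\sigma^2$. The following conjecture is posed in \cite{survey}.

\begin{quote}
There is an absolute constant $\lambda$ such that, for all $m,n\ge2$, all closed convex cones $C_1\subseteq\mathbb R^m$ and $C_2\subseteq\mathbb R^n$, all $\bar d$ with $\|\bar d\|\le1$ and all $0<\sigma\le1$, a $\sigma$-Gaussian perturbation $d$ of $\bar d$ satisfies $\mathbb E\log^+\mathcal C(d)\le\lambda\log(mn/\sigma)$.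
\end{quote}

The simplest program explains the shape of this bound.

\begin{example}\label{ex:half}
Let $C_1=\{u\in\mathbb R^m:u_1\ge0\}$ and $C_2=\{0\}$. The only candidate is $x=0$, so the primal is feasible exactly when $b_1\ge0$, and $\rho_P=|b_1|$. Since $C_2^*=\mathbb R^n$, the point $y=0$ is dual feasible for all data, and $\rho_D=\infty$. Thus $\mathcal C(d)=\|d\|/|b_1|$ when $b_1\neq0$. If $\bar b=0$, then $|b_1|$ has order $\sigma$ and $\|d\|$ has order $\|\bar d\|+\sigma\sqrt{mn}$, so for $\|\bar d\|=1$ the condition number typically has order $1/\sigma+\sqrt{mn}$. The expectation of $\mathcal C$ itself is infinite, because $\mathcal C\ge|c|/|b_1|$, the variables $c$ and $b_1$ are independent, and $\mathbb E\,|b_1|^{-1}=\infty$.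
\end{example}

Here $\partial F_P$ is a hyperplane, and $\Pr[\rho\le\varepsilon]\le\varepsilon/\sigma$. If in general $\Pr[\rho\le\varepsilon]\le(mn)^{O(1)}\varepsilon/\sigma$, then $\log(1/\rho)$ rarely exceeds $O(\log(mn/\sigma))$ and the conjecture follows. Such a bound is plausible whenever $\partial F_P$ is not too wrinkled at the scale $\sigma$, as is the case for the boundary of a convex set (compare Lemma~\ref{lem:shell}). For fixed $A$ the feasible right-hand sides $b$ do form the convex set $AC_2+C_1$. But $\rho_P$ allows perturbations of $A$, the set $F_P$ is not convex in $(A,b)$, and the cones are arbitrary: they may have infinitely many faces and no algebraic description, so that nothing can be counted. The bound must come from convexity alone.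

\subsection{Results}

The conjecture is true with $\lambda=5$.

\begin{theorem}\label{thm:upper}
Let $m,n\ge2$, let $C_1\subseteq\mathbb R^m$ and $C_2\subseteq\mathbb R^n$ be closed convex cones, and let $d$ be a $\sigma$-Gaussian perturbation of $\bar d$.
\begin{enumerate}
\item[(a)] For all $\bar d$, all $\sigma>0$ and all $\varepsilon>0$, we have $\Pr[\rho(d)\le\varepsilon]\le30\sqrt{mn}\,\varepsilon/\sigma$.
\item[(b)] If $\|\bar d\|\le1$ and $0<\sigma\le1$, then
\[
\mathbb E\log^+\mathcal C(d)\le\log\frac{mn}\sigma+5.3\le5\log\frac{mn}\sigma .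
\]
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:lower}
For all $m,n\ge2$ and $0<\sigma\le1$ there are cones $C_1,C_2$ and data $\bar d$ with $\|\bar d\|=1$ such that a $\sigma$-Gaussian perturbation $d$ of $\bar d$ satisfies
\[
\mathbb E\log^+\mathcal C(d)\ \ge\ \max\Big\{\log\frac1\sigma,\ \frac12\log(mn)\Big\}+\frac12\ \ge\ \frac13\log\frac{mn}\sigma
\]
and $\Pr[\rho(d)\le\varepsilon]\ge\Pr[|N(0,1)|\le\varepsilon/\sigma]$ for all $\varepsilon>0$. Hence the order $\log(mn/\sigma)$ is exact for all $m,n,\sigma$, the leading coefficient $1$ in Theorem~\ref{thm:upper}(b) cannot be lowered, and the linear dependence on $\varepsilon$ in Theorem~\ref{thm:upper}(a) cannot be improved.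
\end{theorem}

The method does not depend on the Gaussian law.

\begin{theorem}\label{thm:general}
Let $m,n\ge2$, let $C_1,C_2$ be closed convex cones, let $0<\sigma\le1$ and $\tau>0$, and let the entries of $d$ be independent, with densities bounded by $1/\sigma$, variances at most $\tau^2\sigma^2$, and mean $\bar d$ with $\|\bar d\|\le1$. Then $\Pr[\rho(d)\le\varepsilon]\le30(mn)^{3/2}\varepsilon/\sigma$ for all $\varepsilon>0$, and
\[
\mathbb E\log^+\mathcal C(d)\le2\log(mn)+\log\frac1\sigma+1+\log\big(60(1+\tau)\big).
\]
\end{theorem}

For example, noise that is uniform on an interval of length $\sigma$ has density $1/\sigma$ and variance $\sigma^2/12$. Gaussian noise has density at most $1/(\sigma\sqrt{2\pi})$ and is covered with $\tau=1$; the rotation invariance of the Gaussian law serves only to lower the exponent $3/2$ of $mn$ to $1/2$.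

Section~\ref{sec:plane} shows the idea on a $2\times2$ system. Sections~\ref{sec:hom}--\ref{sec:main} prove the tail bound, Section~\ref{sec:upper} deduces Theorems~\ref{thm:upper} and~\ref{thm:general}, and Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}.

\section{Three vectors in the plane}\label{sec:plane}

Let $m=n=2$, $C_1=\{0\}$ and $C_2=\mathbb R_+^2$, so that primal feasibility asks for $x\ge0$ with $Ax=b$. Neither $F_P$ nor its complement is convex. The pairs $(A,b)=(I,e_1)$ and $(-I,-e_2)$ are feasible, while their midpoint has $A=0$ and $b\ne0$; the pairs $(I,-e_1)$ and $(-I,e_1)$ are infeasible, while their midpoint $(0,0)$ is feasible.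

We bound the probability that $d$ is infeasible and $\rho_P(d)<\varepsilon$. Let $m_1,m_2,m_3\in\mathbb R^2$ be the columns of $M=[-A,\ b]$. Each of the two assumptions has a witness.
\begin{itemize}
\item \emph{Nearly feasible.} There are $d'$ with $\|d'-d\|<\varepsilon$ and $x\ge0$ with $A'x=b'$. The unit vector $\xi=(x,1)/|(x,1)|\ge0$ satisfies $M'\xi=0$ for $M'=[-A',\ b']$, hence $|\xi_1m_1+\xi_2m_2+\xi_3m_3|=|(M-M')\xi|<\varepsilon$.
\item \emph{Infeasible.} The vector $b$ lies outside the cone spanned by the columns of $A$, so a line through the origin separates the two: there is a unit vector $y$ with $y^Tm_i\le0$ for $i=1,2,3$.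
\end{itemize}
Some coordinate of $\xi$ is at least $1/\sqrt3$; suppose it is $\xi_1$. Fix $m_2$ and $m_3$ and ask for which values $w$ of the first column the relation $w+\eta_2m_2+\eta_3m_3=0$ has a solution $\eta_2,\eta_3\ge0$. These values form the convex set $W=-\operatorname{cone}(m_2,m_3)$, which does not depend on $m_1$. Dividing the first witness by $\xi_1$ shows that $m_1$ is within $\sqrt3\,\varepsilon$ of the point $-(\xi_2m_2+\xi_3m_3)/\xi_1$ of $W$. The second witness gives $y^Tw\ge0\ge y^Tm_1$ for $w\in W$, so $m_1-\delta y\notin W$ for $\delta>0$ and $m_1$ is not an interior point of $W$. Thus $m_1$ lies in a thin shell around $W$; see Figure~\ref{fig:shell}.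

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2]
\fill[gray!45] (0,-2.2) -- (0.4,-2.2) -- (0.4,0) arc (0:116.57:0.4) -- (-2.379,-0.742) -- (-2.2,-1.1) -- (0,0) -- cycle;
\fill[gray!12] (0,0) -- (-2.2,-1.1) -- (-2.2,-2.2) -- (0,-2.2) -- cycle;
\draw (-2.2,-1.1) -- (0,0) -- (0,-2.2);
\draw[->,thick] (0,0) -- (1.6,0.8) node[right] {$m_2$};
\draw[->,thick] (0,0) -- (0,1.5) node[left] {$m_3$};
\draw[->,thick] (0,0) -- (0.3,-1.5);
\node[right] at (0.4,-1.5) {$m_1$};
\draw[->,dashed] (0,1) -- (-0.9,1) node[left] {$y$};
\node at (-1.1,-1.5) {$W$};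
\end{tikzpicture}
\caption{Three vectors $m_1,m_2,m_3$ in the half-plane $y^Tz\le0$ whose convex hull passes close to the origin. With $m_2,m_3$ fixed, $m_1$ is confined to a thin shell (dark) outside the convex cone $W=-\operatorname{cone}(m_2,m_3)$ (light).}
\label{fig:shell}
\end{figure}

Almost surely $m_2,m_3$ are linearly independent. Then the point of $W$ nearest to $m_1$ lies on $\partial W$, that is, on one of the lines $\mathbb Rm_2$ and $\mathbb Rm_3$. The component of $m_1$ normal to a fixed line has density at most $1/(\sigma\sqrt{2\pi})$, so, given $m_2$ and $m_3$, the column $m_1$ is within $\sqrt3\,\varepsilon$ of one of the two lines with probability at most $4\sqrt3\,\varepsilon/(\sigma\sqrt{2\pi})$. Summing over the three columns gives the bound $12\sqrt3\,\varepsilon/(\sigma\sqrt{2\pi})<9\varepsilon/\sigma$.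

The column must be chosen according to $\xi$. For $m_1=(1,0)$, $m_2=(\varepsilon,1)$, $m_3=(0,-1)$ the system is infeasible, since $Ax=b$ forces $x=(-\varepsilon,1)$, and $\xi=(0,1,1)/\sqrt2$ has $|M\xi|<\varepsilon$; but $W$ lies in the half-plane $w_1\le0$, at distance $1$ from $m_1$.

Three things remain for general cones. The coordinates of $\xi$ may have either sign (Section~\ref{sec:slice}). The set $W$ is an arbitrary convex set, whose boundary is not covered by a few hyperplanes (Section~\ref{sec:shell}). And data that are feasible but nearly infeasible must be treated as well; for them the exact witness and the approximate witness trade places, and duality reduces this case to the former one.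

\section{Homogenization and the two residuals}\label{sec:hom}

A feasible point may be arbitrarily large, and infeasibility is a statement about all points. We replace both by statements about the existence of a unit vector. Two textbook facts are used. \emph{Separation:} if $Z\subseteq\mathbb R^k$ is nonempty and convex and $b\notin Z$, then there is a unit vector $y$ with $y^Tb\le y^Tz$ for all $z\in Z$; the set $Z$ need not be closed. \emph{Biduality:} $C^{**}=C$ for every closed convex cone $C$.

Let $K\subseteq\mathbb R^N$ and $C\subseteq\mathbb R^m$ be closed convex cones. For $M\in\mathbb R^{m\times N}$ put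
\[
\mu(M)=\min_{\xi\in K,\ |\xi|=1}\operatorname{dist}(M\xi,C),
\qquad
\mu^*(M)=\min_{y\in C^*,\ |y|=1}\operatorname{dist}(-M^Ty,K^*).
\]
The minima are taken over compact sets. Thus $\mu\equiv\infty$ if $K=\{0\}$; otherwise the minimum is attained, $\mu(M)=0$ exactly when the system $M\xi\in C$ has a nonzero solution $\xi\in K$, and $\mu$ is $1$-Lipschitz, because $|(M-M')\xi|\le\|M-M'\|$ for unit $\xi$. The same holds for $\mu^*$, with $C^*$ in place of $K$, and $\mu^*(M)=0$ means that
\begin{equation}\label{eq:cert}
\text{there is a unit vector } y\in C^* \text{ with } y^TM\eta\le0 \text{ for all }\eta\in K .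
\end{equation}
The two residuals play symmetric roles. For the triple $(-M^T,C^*,K^*)$ in place of $(M,K,C)$, the first residual is $\mu^*(M)$ by definition, and the second is $\min\{\operatorname{dist}(M\xi,C^{**}):\xi\in K^{**},|\xi|=1\}=\mu(M)$ by biduality. So
\begin{equation}\label{eq:swap}
(M,K,C)\mapsto(-M^T,C^*,K^*)\ \text{ exchanges } \mu \text{ with } \mu^* \text{ and } m \text{ with } N.
\end{equation}
This is where it matters that the cones are closed.

\begin{lemma}\label{lem:hom}
Let $N=n+1$, $K=C_2\times\mathbb R_+$, $C=C_1$, and $M=[-A,\ b]$ for $d=(A,b,c)$. If $d$ is primal infeasible, then $\mu^*(M)=0$ and $\mu(M)\le\rho_P(d)$. If $d$ is primal feasible, then $\mu(M)=0$ and $\mu^*(M)\le\rho_P(d)$. Consequently, for all $\varepsilon>0$,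
\begin{equation}\label{eq:incl}
\{\rho_P\le\varepsilon\}\subseteq\{\mu(M)\le\varepsilon,\ \mu^*(M)=0\}\cup\{\mu^*(M)\le\varepsilon,\ \mu(M)=0\}.
\end{equation}
\end{lemma}

\begin{proof}
Let $d'=(A',b',c')$ be any data and $M'=[-A',\ b']$.

Suppose $d'$ is feasible, with $x\in C_2$ and $b'-A'x\in C_1$. Then $\xi=(x,1)/|(x,1)|$ is a unit vector of $K$ with $M'\xi\in C_1$. So $\mu$ is finite and $\mu(M')=0$.

Suppose $d'$ is infeasible. Then $b'$ is not in the convex cone $Z=A'C_2+C_1$, which may fail to be closed. Separation gives a unit vector $y$ with $y^Tb'\le y^Tz$ for all $z\in Z$. Taking $z=0$ gives $y^Tb'\le0$. If $y^Tz<0$ for some $z\in Z$, then $y^T(tz)\to-\infty$ as $t\to\infty$, which is impossible; so $y^Tz\ge0$ on $Z$. Taking $z\in C_1$ gives $y\in C_1^*$, and taking $z=A'x$ with $x\in C_2$ gives $A'^Ty\in C_2^*$. Hence $-M'^Ty=(A'^Ty,-b'^Ty)\in C_2^*\times\mathbb R_+=K^*$. So $\mu^*$ is finite and $\mu^*(M')=0$.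

Now let $d$ be infeasible. Then $\mu^*(M)=0$, and every feasible $d'$ satisfies $\mu(M)\le\mu(M')+\|M-M'\|\le\|d-d'\|$; the infimum over $d'$ gives $\mu(M)\le\rho_P(d)$. Let $d$ be feasible. Then $\mu(M)=0$, and every infeasible $d'$ satisfies $\mu^*(M)\le\mu^*(M')+\|M-M'\|\le\|d-d'\|$, so $\mu^*(M)\le\rho_P(d)$.
\end{proof}

The dual program needs no separate treatment. Its feasibility condition asks for $y\in C_1^*$ with $(-c)-(-A^T)y\in C_2^*$. This is the primal condition for the data $d^\sharp=(-A^T,-c,b)$ and the cones $C_2^*\subseteq\mathbb R^n$, $C_1^*\subseteq\mathbb R^m$ in place of $C_1,C_2$. The map $d\mapsto d^\sharp$ is a linear isometry, so $\rho_D(d)$ is the primal distance of $d^\sharp$, and Lemma~\ref{lem:hom} gives \eqref{eq:incl} for $\rho_D$, with the $n\times(m+1)$ matrix $[A^T,\ -c]$ and the cones $K=C_1^*\times\mathbb R_+$, $C=C_2^*$.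

\section{Convex slices}\label{sec:slice}

Let $K\subseteq\mathbb R^N$ and $C\subseteq\mathbb R^m$ be arbitrary closed convex cones. By \eqref{eq:incl} and \eqref{eq:swap} we have to bound the probability that $\mu(M)\le\varepsilon$ and $\mu^*(M)=0$. The condition $M\xi\in C$ is bilinear in $(M,\xi)$, and this is the source of the nonconvexity. It becomes linear once every product of an entry of $M$ with a coordinate of $\xi$ has one fixed factor: fix all columns but one, and fix the coordinate of $\xi$ that multiplies the free column. By homogeneity the latter amounts to prescribing a sign. The sign cannot be left free: for $N=1$ and $K=\mathbb R$, the columns $w$ with $\mu(w)=0$ form the set $C\cup(-C)$, which is not convex for $C=\mathbb R_+^2$.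

To treat both signs and all coordinate systems at once, let $e\in\mathbb R^N$ be a unit vector and write
\[
M=M_0+we^T,\qquad w=Me,\qquad M_0=M(I-ee^T).
\]
For $e=\pm e_j$, the vector $w$ is $\pm$ the $j$th column of $M$, and $M_0$ is $M$ with that column replaced by $0$. Define the slice
\[
W_e(M_0)=\{v\in\mathbb R^m:\ M_0\eta+v\in C\ \text{ for some }\eta\in K\text{ with }e^T\eta=1\}.
\]
It depends on $M$ only through $M_0$. It equals $C-M_0(K\cap\{e^T\eta=1\})$, a difference of convex sets, so it is convex; it may be empty and need not be closed. For a nonempty convex set $W\subseteq\mathbb R^k$ and $h>0$, define the shell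
\[
S_h(W)=\{z\in\mathbb R^k:\ z\notin\operatorname{int}W,\ \operatorname{dist}(z,W)\le h\},
\]
and put $S_h(\emptyset)=\emptyset$. Finally, for $\theta,\varepsilon>0$ let $E_\varepsilon(e,\theta)$ be the set of all $M$ such that $\mu^*(M)=0$ and some unit vector $\xi\in K$ satisfies $e^T\xi\ge\theta$ and $\operatorname{dist}(M\xi,C)\le\varepsilon$.

\begin{lemma}\label{lem:slice}
If $M\in E_\varepsilon(e,\theta)$, then $Me\in S_{\varepsilon/\theta}(W_e(M_0))$.
\end{lemma}

\begin{proof}
Let $\xi$ be as in the definition, $t=e^T\xi\ge\theta$, and $w=Me$. Take $u\in C$ with $|M\xi-u|\le\varepsilon$, which exists because $C$ is closed, and correct the residual by moving $w$ alone: put $v=w-(M\xi-u)/t$. Since $M\xi=M_0\xi+tw$, we have $M_0\xi+tv=u$. Dividing by $t>0$, the vector $\eta=\xi/t\in K$ has $e^T\eta=1$ and $M_0\eta+v=u/t\in C$. So $v\in W_e(M_0)$ and $|w-v|\le\varepsilon/\theta$.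

Let $y$ be as in \eqref{eq:cert}, and let $v$ be any point of $W_e(M_0)$, with witness $\eta$. From $y\in C^*$ we get $y^T(M_0\eta+v)\ge0$, and from $e^T\eta=1$ we get $y^T(M_0\eta+w)=y^TM\eta\le0$. Subtracting, $y^Tv\ge y^Tw$. Hence $w-\delta y\notin W_e(M_0)$ for all $\delta>0$, and $w$ is not an interior point.
\end{proof}

The hypothesis $\mu^*(M)=0$ cannot be dropped: for $C=\mathbb R^m$ and $e\in K$ we have $\mu\equiv0$ and $W_e(M_0)=\mathbb R^m$, whose shell is empty.

\section{The measure of a thin shell}\label{sec:shell}

We need a bound on the probability of $S_h(W)$ that is linear in $h$ and holds for every convex $W$. On the real line the shell consists of at most two intervals of length $h$. In higher dimension a line may run inside the shell for a long time, but it then runs nearly parallel to $\partial W$. The remedy is to weight each point of the line by the rate at which the distance to $W$ changes along it; convexity bounds the total weight by $2h$. Averaging over the directions of the lines then removes the weight.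

\begin{lemma}\label{lem:shell}
Let $W\subseteq\mathbb R^k$ be convex, let $h>0$, and let $z$ be a random vector in $\mathbb R^k$.
\begin{enumerate}
\item[(a)] If $z$ is Gaussian with covariance $\sigma^2I$ and any mean, then $\Pr[z\in S_h(W)]\le\sqrt k\,h/\sigma$.
\item[(b)] If $z$ has independent entries with densities at most $\kappa$, then $\Pr[z\in S_h(W)]\le2k\kappa h$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $W\ne\emptyset$, $f=\operatorname{dist}(\cdot,W)$ and $U=\{0<f\le h\}$. Then $S_h(W)=U\cup(\overline W\setminus\operatorname{int}W)=U\cup\partial W$. The boundary of a convex set has Lebesgue measure zero and $z$ has a density, so it suffices to bound $\Pr[z\in U]$.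

The distance to a convex set is a convex $1$-Lipschitz function. We claim that $f$ is continuously differentiable off $\overline W$, with $|\nabla f|=1$. Let $x\notin\overline W$, let $p$ be the point of $\overline W$ nearest to $x$, and let $u=(x-p)/|x-p|$. Recall that $u^T(v-p)\le0$ for all $v\in\overline W$ and that $p$ depends continuously on $x$. For all $x'$ and all $v\in W$ we have $|x'-v|\ge u^T(x'-v)\ge u^T(x'-p)$, so
\[
u^T(x'-p)\le f(x')\le|x'-p| .
\]
At $x'=x$ both bounds equal $f(x)$ and have gradient $u$. Hence $\nabla f(x)=u$, which proves the claim.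

Let $a$ be a unit vector, $x\in\mathbb R^k$, and $\varphi(s)=f(x+sa)$. The function $\varphi$ is convex, so $\mathbb R$ splits into at most two intervals on each of which $\varphi$ is monotone. On such an interval the set $\{0<\varphi\le h\}$ is again an interval, and since $\varphi$ is Lipschitz and monotone there, the integral of $|\varphi'|$ over it is the oscillation of $\varphi$, which is at most $h$. Therefore
\begin{equation}\label{eq:line}
\int_{\mathbb R}|a^T\nabla f(x+sa)|\,1_U(x+sa)\,ds\le2h .
\end{equation}
Suppose that $s=a^Tz$ has density at most $\kappa$ and is independent of $x=z-sa$. Integrating first over $s$ with $x$ fixed, we get from \eqref{eq:line}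
\begin{equation}\label{eq:dir}
\mathbb E\big[|a^T\nabla f(z)|\,1_U(z)\big]\le2\kappa h .
\end{equation}

(a) For Gaussian $z$ with covariance $\sigma^2I$, the components along $a$ and orthogonal to $a$ are independent, so \eqref{eq:dir} holds for every unit vector $a$ with $\kappa=1/(\sigma\sqrt{2\pi})$. Let $g\sim N(0,I_k)$ be independent of $z$. Apply \eqref{eq:dir} with $a=g/|g|$, multiply by $|g|$, and average over $g$. For fixed $z\in U$ the variable $g^T\nabla f(z)$ is standard normal, so its absolute value has mean $\sqrt{2/\pi}$; and $\mathbb E|g|\le(\mathbb E|g|^2)^{1/2}=\sqrt k$. Thus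
\[
\sqrt{2/\pi}\,\Pr[z\in U]\le\frac{2h\sqrt k}{\sigma\sqrt{2\pi}},
\]
which is the claim, since $\sqrt{2/\pi}\,\sqrt{2\pi}=2$.

(b) Now \eqref{eq:dir} holds for $a=e_1,\dots,e_k$. Sum these $k$ inequalities and use $\sum_i|\partial_if|\ge|\nabla f|=1$ on $U$.
\end{proof}

Convexity is used in \eqref{eq:line}, and the lemma fails without it: for the lattice $W=h\mathbb Z\subseteq\mathbb R$ the shell is the whole line.

\section{The main estimate}\label{sec:main}

Lemmas~\ref{lem:slice} and~\ref{lem:shell} bound the probability of $E_\varepsilon(e,\theta)$ for a direction $e$ fixed in advance. The near-solution $\xi$ depends on $M$, however, and as in Section~\ref{sec:plane} a fixed $e$ may be orthogonal to it. For independent entries we take a union bound over the $2N$ directions $\pm e_j$. For Gaussian entries every direction is available, and it is cheaper to draw $e$ at random: whatever $\xi$ is, a random direction has $e^T\xi$ of order $1/\sqrt N$ with constant probability, so the factor $2N$ is replaced by a constant.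

\begin{proposition}\label{prop:main}
Let $K\subseteq\mathbb R^N$ and $C\subseteq\mathbb R^m$ be closed convex cones, let $\varepsilon>0$, and let $M$ be a random $m\times N$ matrix with independent entries.
\begin{enumerate}
\item[(a)] If $M$ is a $\sigma$-Gaussian perturbation of a fixed matrix, then $\Pr[\mu\le\varepsilon,\ \mu^*=0]$ and $\Pr[\mu^*\le\varepsilon,\ \mu=0]$ are each at most $6\sqrt{mN}\,\varepsilon/\sigma$.
\item[(b)] If the entries of $M$ have densities at most $\kappa$, then $\Pr[\mu\le\varepsilon,\ \mu^*=0]\le4mN^{3/2}\kappa\varepsilon$ and $\Pr[\mu^*\le\varepsilon,\ \mu=0]\le4Nm^{3/2}\kappa\varepsilon$.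
\end{enumerate}
\end{proposition}

\begin{proof}
The matrix $-M^T$ satisfies the same hypotheses as $M$, so by \eqref{eq:swap} it suffices to bound the probability of $E=\{\mu\le\varepsilon,\ \mu^*=0\}$. If $K=\{0\}$ or $C^*=\{0\}$, then $E$ is empty. So assume that neither holds; then $\mu$ and $\mu^*$ are continuous and $E$ is closed. The sets $E_\varepsilon(e,\theta)$ are closed as well: along a convergent sequence of matrices in the set, the unit vectors $\xi\in K$ have a convergent subsequence, and all conditions pass to the limit.

\emph{A fixed direction.} Suppose that $w=Me$ is independent of $M_0=M(I-ee^T)$. For each value of $M_0$, Lemma~\ref{lem:slice} says that the set of all $w$ with $M_0+we^T\in E_\varepsilon(e,\theta)$ is contained in the shell $S_{\varepsilon/\theta}(W_e(M_0))$ of a convex set that does not depend on $w$. By Fubini's theorem, any bound for $\Pr[w\in S_{\varepsilon/\theta}(W)]$ that holds for all convex $W\subseteq\mathbb R^m$ also bounds $\Pr[E_\varepsilon(e,\theta)]$. In case (a), the rows of $M$ are independent Gaussian vectors with covariance $\sigma^2I_N$,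 and in each row the component along $e$ has variance $\sigma^2$ and is independent of the component orthogonal to $e$. So $w$ is independent of $M_0$ and has covariance $\sigma^2I_m$, and Lemma~\ref{lem:shell}(a) gives
\begin{equation}\label{eq:fixa}
\Pr[E_\varepsilon(e,\theta)]\le\frac{\sqrt m\,\varepsilon}{\theta\sigma}\qquad\text{for every unit vector } e .
\end{equation}
In case (b) with $e=\pm e_j$, the vector $w$ is $\pm$ a column of $M$ and $M_0$ is determined by the other columns, so Lemma~\ref{lem:shell}(b) gives
\begin{equation}\label{eq:fixb}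
\Pr[E_\varepsilon(\pm e_j,\theta)]\le\frac{2m\kappa\varepsilon}{\theta}.
\end{equation}

\emph{Part (b).} If $M\in E$, then a minimizer $\xi$ for $\mu(M)$ has a coordinate with $|\xi_j|\ge1/\sqrt N$, so $M$ lies in one of the $2N$ sets $E_\varepsilon(\pm e_j,1/\sqrt N)$. By \eqref{eq:fixb}, $\Pr[E]\le2N\cdot2m\kappa\varepsilon\sqrt N$.

\emph{Part (a).} Let $g\sim N(0,I_N)$ be independent of $M$, and let $B$ be the set of pairs $(M,g)$ such that $\mu^*(M)=0$ and some unit vector $\xi\in K$ satisfies $g^T\xi\ge\frac34$ and $\operatorname{dist}(M\xi,C)\le\varepsilon$. The compactness argument above shows that $B$ is closed. We estimate $\Pr[B]$ in two ways. For fixed $g\ne0$, the section of $B$ is $E_\varepsilon(g/|g|,3/(4|g|))$, so \eqref{eq:fixa} and $\mathbb E|g|\le\sqrt N$ give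
\[
\Pr[B]\le\mathbb E\,\frac{4|g|\sqrt m\,\varepsilon}{3\sigma}\le\frac43\,\frac{\sqrt{mN}\,\varepsilon}{\sigma}.
\]
For fixed $M\in E$ and a minimizer $\xi$ for $\mu(M)$, the section of $B$ contains the half-space $\{g:g^T\xi\ge\frac34\}$, which has probability $q=\Pr[N(0,1)\ge\frac34]$. Hence $\Pr[B]\ge q\Pr[E]$. From $e^{-t^2/2}\le1-t^2/2+t^4/8$ we obtain
\[
\frac12-q\le\frac1{\sqrt{2\pi}}\Big[t-\frac{t^3}6+\frac{t^5}{40}\Big]_{t=3/4}<\frac{0.6857}{2.5}<0.275,
\]
so $q>0.225>\frac29$ and $\frac4{3q}<6$.
\end{proof}

\section{The upper bounds}\label{sec:upper}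

A linear tail bound for $\rho$ and a first-moment bound for $\|d\|$ control the expectation.

\begin{lemma}\label{lem:exp}
Let $d$ be random, with $\mathbb E\|d\|\le R$ and $\Pr[\rho(d)\le\varepsilon]\le\beta\varepsilon$ for all $\varepsilon>0$, where $\beta\ge1$. Then $\mathbb E\log^+\mathcal C(d)\le1+\log\beta+\log(1+R)$.
\end{lemma}

\begin{proof}
We have $\log^+\mathcal C\le\log^+\|d\|+\log^+(1/\rho)$; for $\rho=0$ the right side is $\infty$, and for $\rho=\infty$ the left side is $0$. Next,
\[
\mathbb E\log^+\frac1\rho\le\int_0^\infty\Pr[\rho\le e^{-s}]\,ds\le\int_0^{\log\beta}1\,ds+\int_{\log\beta}^\infty\beta e^{-s}\,ds=\log\beta+1 .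
\]
Finally, $\log^+t\le\log(1+t)$ and Jensen's inequality for the concave function $\log(1+t)$ give $\mathbb E\log^+\|d\|\le\log(1+R)$.
\end{proof}

Since $m,n\ge2$, we have $n+1\le\frac32n$, $m+1\le\frac32m$ and $m+n\le mn$. In particular $d$ has at most $2mn$ entries, and if these have variances at most $s^2$ and mean $\bar d$ with $\|\bar d\|\le1$, then
\begin{equation}\label{eq:norm}
\mathbb E\|d\|\le\|\bar d\|+\big(\mathbb E\|d-\bar d\|^2\big)^{1/2}\le1+s\sqrt{2mn}.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
(a) The matrices $[-A,\ b]$ and $[A^T,\ -c]$, of sizes $m\times(n+1)$ and $n\times(m+1)$, are $\sigma$-Gaussian perturbations of fixed matrices, because the noise is symmetric. By \eqref{eq:incl}, its version for $\rho_D$, and Proposition~\ref{prop:main}(a),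
\[
\Pr[\rho\le\varepsilon]\le12\Big(\sqrt{m(n+1)}+\sqrt{n(m+1)}\Big)\frac\varepsilon\sigma\le24\sqrt{\tfrac32}\,\sqrt{mn}\,\frac\varepsilon\sigma\le30\sqrt{mn}\,\frac\varepsilon\sigma ,
\]
where the last step holds because $24^2\cdot\frac32=864<900$.

(b) Apply Lemma~\ref{lem:exp} with $\beta=30\sqrt{mn}/\sigma\ge1$ and, by \eqref{eq:norm}, with $R=1+\sigma\sqrt{2mn}$. Using $2\le\sqrt{mn}$ and $\sigma\le1$,
\[
\beta(1+R)=30\Big(\frac{2\sqrt{mn}}\sigma+\sqrt2\,mn\Big)\le30(1+\sqrt2)\,\frac{mn}\sigma .
\]
Since $30(1+\sqrt2)<72.5<e^{4.3}$, we get $\mathbb E\log^+\mathcal C\le\log(mn/\sigma)+5.3$. Finally, $mn/\sigma\ge4$ gives $4\log(mn/\sigma)\ge4\log4>5.5$.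
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
The entries of $[-A,\ b]$ are independent with densities at most $\kappa=1/\sigma$, and so are those of $[A^T,\ -c]$. By \eqref{eq:incl}, its version for $\rho_D$, and Proposition~\ref{prop:main}(b),
\[
\Pr[\rho\le\varepsilon]\le\frac{4\varepsilon}\sigma\Big(m(n+1)^{3/2}+(n+1)m^{3/2}+n(m+1)^{3/2}+(m+1)n^{3/2}\Big).
\]
The first term is at most $(\frac32)^{3/2}mn^{3/2}$ and the second at most $\frac32nm^{3/2}$; the other two are the same with $m$ and $n$ exchanged. So each term is at most $(\frac32)^{3/2}(mn)^{3/2}$, and $16(\frac32)^{3/2}=24\sqrt{3/2}<30$. This is the tail bound. Apply Lemma~\ref{lem:exp} with $\beta=30(mn)^{3/2}/\sigma\ge1$ and, by \eqref{eq:norm}, with $R=1+\tau\sigma\sqrt{2mn}$. Since $\sigma\le1$, we have $1+R\le2+\tau\sqrt{2mn}\le2(1+\tau)\sqrt{mn}$, hence $\beta(1+R)\le60(1+\tau)(mn)^2/\sigma$.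
\end{proof}

\begin{remark}
The geometric part of the proof, up to Proposition~\ref{prop:main}, uses none of the assumptions $m,n\ge2$, $\sigma\le1$, $\|\bar d\|\le1$; they enter only in this section. The bound $\lambda\log(mn/\sigma)$ needs each of them. For $\sigma>mn$ it is negative. For $m=n=\sigma=1$ it is zero, while in Example~\ref{ex:half} almost surely $\mathcal C>1$. And in Example~\ref{ex:half} with $\bar b=0$ and $\bar c=te_1$, the inequality $\mathcal C\ge|c_1|/|b_1|$ shows that $\mathcal C\to\infty$ in probability as $t\to\infty$.
\end{remark}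

\section{The half-space and the lower bounds}\label{sec:lower}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Take the cones of Example~\ref{ex:half} and $\bar A=0$, $\bar b=0$, $\bar c=e_1$. Then $\rho=|b_1|=\sigma|g_1|$ with $g_1\sim N(0,1)$, which gives the statement on $\Pr[\rho\le\varepsilon]$. Almost surely $\mathcal C=\|d\|/|b_1|\ge1$, so
\begin{equation}\label{eq:split}
\mathbb E\log^+\mathcal C=\mathbb E\log\|d\|+\log\frac1\sigma-\mathbb E\log|g_1| .
\end{equation}
Differentiating $\mathbb E|g_1|^s=2^{s/2}\Gamma(\frac{s+1}2)/\Gamma(\frac12)$ at $s=0$ and using $\Gamma'(\frac12)/\Gamma(\frac12)=-\gamma-2\log2$, where $\gamma=0.577\ldots$ is Euler's constant, we find $-\mathbb E\log|g_1|=\frac12(\gamma+\log2)>\frac12$. It remains to bound $\mathbb E\log\|d\|$ from below in two ways: by the mean of the data, which dominates for small $\sigma$, and by the noise, which dominates for large $mn$.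

\emph{The mean.} We have $\|d\|\ge|(c_1,c_2)|$. As a complex number, $c_1+ic_2=1+re^{i\theta}$, where $\theta$ is uniform on $[0,2\pi]$ and independent of $r\geq0$, by rotation invariance of the noise. For $r<1$, the average of $\log|1+re^{i\theta}|$ over $\theta$ is $0$, by the mean value property of the harmonic function $\log|1+\zeta|$ on the unit disk. For $r>1$ it is $\log r>0$, because $|1+re^{i\theta}|=r|1+r^{-1}e^{-i\theta}|$. The event $r=1$ is null. Hence $\mathbb E\log\|d\|\ge0$.

\emph{The noise.} The $k=mn+m$ entries of $A$ and $b$ are centered, so $\|d\|^2\ge\sigma^2X$, where $X$ has the chi-squared law with $k>2$ degrees of freedom. Its density is proportional to $x^{k/2-1}e^{-x/2}$, so $\mathbb E[1/X]=\Gamma(\frac k2-1)/(2\Gamma(\frac k2))=1/(k-2)$. By Jensen's inequality, $\mathbb E\log X=-\mathbb E\log(1/X)\ge\log(k-2)\ge\log(mn)$, since $m\ge2$. Hence $\mathbb E\log\|d\|\ge\log\sigma+\frac12\log(mn)$.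

Inserting the two bounds in \eqref{eq:split} gives the first inequality of the theorem. For the second, put $\alpha=\log\frac1\sigma$ and $\beta=\log(mn)$; a maximum is at least any weighted average, so $\max\{\alpha,\frac\beta2\}\ge\frac13\alpha+\frac23\cdot\frac\beta2=\frac13(\alpha+\beta)$.

Together with Theorem~\ref{thm:upper}(b), this shows that the supremum of $\mathbb E\log^+\mathcal C$ over all cones and all $\|\bar d\|\le1$ lies between $\frac13\log(mn/\sigma)$ and $5\log(mn/\sigma)$. An upper bound $a\log(mn/\sigma)+a'$ with constants $a<1$ and $a'$ would contradict the lower bound $\log\frac1\sigma$ as $\sigma\to0$ with $m,n$ fixed. And $\Pr[|N(0,1)|\le t]/t\to\sqrt{2/\pi}$ as $t\to0$, so the tail bound cannot be replaced by one that is $o(\varepsilon)$ as $\varepsilon\to0$.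
\end{proof}

\begin{thebibliography}{1}

\bibitem{survey}
\emph{Smoothed Analysis of Algorithms and Heuristics: Progress and Open Questions},
\texttt{http://www.cs.yale.edu/\allowbreak homes/\allowbreak spielman/\allowbreak PAPERS/\allowbreak focmSmoothed.pdf}.

\end{thebibliography}
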